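\title{Symbolic extensions of $C^{1+\alpha}$ diffeomorphisms in every dimension}

\begin{abstract}
We prove that for every $r$ with $1<r<\infty$, every $C^r$ diffeomorphism of a compact Riemannian manifold has a symbolic extension. More precisely, if $X$ is a compact invariant set of a $C^{1+\alpha}$ diffeomorphism between open subsets of a $d$-dimensional manifold, then there is a symbolic extension whose entropy function is $h+C_*A$, where $A(\mu)$ is half the sum of the gaps between the Lyapunov exponents of $\mu$ and $C_*$ is an explicit constant depending only on $d$ and $\alpha$. The proof bounds the entropy of an invariant measure below a small scale by the failure of multiplicativity of the norms $\|\Lambda^jDT^n\|$ along its orbits. This bound comes from a covering of Bowen balls by anisotropic boxes in moving orthonormal frames, and the symbolic extension entropy theorem turns it into a symbolic extension.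
\end{abstract}

\section{Introduction}

Let $T$ be a homeomorphism of a compact metric space $X$. A \emph{subshift} is a closed shift-invariant subset $Y$ of $\mathcal A^{\mathbb Z}$, where $\mathcal A$ is a finite alphabet, together with the restriction $S$ of the shift to $Y$. A \emph{symbolic extension} of $(X,T)$ is a continuous surjection $\varphi:Y\to X$ from a subshift with $\varphi S=T\varphi$. The \emph{topological symbolic extension entropy} $\mathbf h_{\mathrm{sex}}(T)$ is the infimum of $h_{\mathrm{top}}(S)$ over all symbolic extensions of $(X,T)$, and $\mathbf h_{\mathrm{sex}}(T)=\infty$ if there is none.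

A symbolic extension writes every orbit as a bi-infinite word over one finite alphabet, in such a way that the central block of length $2j+1$ locates the point up to an error that tends to $0$ uniformly as $j\to\infty$. One stream of symbols thus has to carry the details of the orbit at all scales at once. Since entropy does not increase under factor maps, $\mathbf h_{\mathrm{sex}}(T)\ge h_{\mathrm{top}}(T)$, with equality when $(X,T)$ is itself a subshift; in particular finite entropy is necessary for a symbolic extension to exist. For diffeomorphisms of compact Riemannian manifolds, which have finite entropy, two known facts mark the ends of the scale of regularity; we use them only as motivation. If $T$ is $C^\infty$, then $\mathbf h_{\mathrm{sex}}(T)=h_{\mathrm{top}}(T)$. If $T$ is only $C^1$, there may be no symbolic extension at all. The question for the intermediate regularities is posed in \cite{OP}.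

\medskip
\noindent\textbf{Problem.} \emph{Let $1<r<\infty$. Is there a $C^r$ diffeomorphism $T$ of a compact Riemannian manifold with $\mathbf h_{\mathrm{sex}}(T)=\infty$?}
\medskip

The answer is no, for every such $r$.

\begin{theorem}\label{thm:answer}
Let $1<r<\infty$. Every $C^r$ diffeomorphism $T$ of a compact Riemannian manifold, with or without boundary, has a symbolic extension. Thus $\mathbf h_{\mathrm{sex}}(T)<\infty$.
\end{theorem}

Here is why one may expect this. What a symbolic extension must pay for, beyond $h_{\mathrm{top}}(T)$, is entropy that stays invisible at a given scale $\varepsilon$: orbits that remain $\varepsilon$-close for a long time and yet can be told apart at a finer scale in exponentially many ways. A sequence of linear maps produces no such entropy, however strongly it expands or contracts (Section~\ref{sec:models}). A $C^1$ map is nearly linear at small scales, so hidden entropy can only come from small nonlinear errors that the dynamics amplifies. An error turns directions a little, and a derivative that stretches different directions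 at different rates may magnify the turn. To compensate for a magnification by a factor $K$ one restricts to a smaller set of points. If $DT$ is $\alpha$-H\"older, shrinking by $K^{1/\alpha}$ in each of the $d$ directions reduces the error by $K$, at a cost of order $\frac d\alpha\log K$ in entropy. If $DT$ is merely continuous, no rate links the shrinking to the gain. One therefore guesses that for $C^{1+\alpha}$ maps the hidden entropy is at most a constant of order $1/\alpha$ times a quantity that measures how anisotropic the derivative is. Theorem~\ref{thm:main} below is a statement of this form.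

Section~\ref{sec:statement} defines the anisotropy and states Theorem~\ref{thm:main} and the local entropy inequality (Proposition~\ref{prop:key}) on which it rests. Section~\ref{sec:reduction} derives Theorems~\ref{thm:main} and~\ref{thm:answer} from that inequality. The rest of the paper proves the inequality. Section~\ref{sec:models} poses the underlying covering problem and works it out for linear maps, for $d=1$, and for model matrices with $d=2$; Sections~\ref{sec:linear} and~\ref{sec:covering} solve it in general; Section~\ref{sec:key} transfers the solution to the manifold.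

\section{Anisotropy and the main theorem}\label{sec:statement}

\subsection*{Setting}
Let $0<\alpha\le1$. A map between manifolds is $C^{1+\alpha}$ if it is $C^1$ and, in smooth coordinates, its derivative is $\alpha$-H\"older near every point. A $C^r$ map with $r>1$ is $C^{1+\alpha}$ for $\alpha=\min(r-1,1)$, and this is the only consequence of $C^r$ regularity that we use. The arguments are local along orbits, so we work in the following setting, which also absorbs manifolds with boundary.

Throughout, $M$ is a smooth Riemannian manifold without boundary, of dimension $d\ge1$; $T:U\to T(U)$ is a $C^{1+\alpha}$ diffeomorphism between open subsets of $M$; and $X\subset U$ is a nonempty compact set with $T(X)=X$. The distance $\operatorname{dist}$ on $M$ is the minimum of $1$ and the Riemannian distance, and it equals $1$ between different components. We fix $\tau>0$ and an open neighborhood $U_0\subset U$ of $X$ with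
\begin{equation}\label{eq:tau}
\|D_xT\|\le e^\tau,\qquad \|(D_xT)^{-1}\|\le e^{\tau}\qquad(x\in U_0).
\end{equation}
We write $\mathcal M(X,T)$ for the set of $T$-invariant Borel probabilities on $X$, compact and metrizable in the weak$^*$ topology, and $h(\nu)$ for the entropy of $\nu$; ``usc'' means upper semicontinuous.

The system $(X,T)$ has finite topological entropy. Indeed, nearby points of $X$ are joined by a short geodesic inside $U_0$, so $T|_X$ is Lipschitz with some constant $\Lambda\ge1$; and finitely many bi-Lipschitz charts cover $X$, so $X$ is covered by $C\delta^{-d}$ sets of diameter $\le\delta$, for every $\delta\le1$. A set of diameter $\delta\Lambda^{-N}$ has diameter at most $\delta$ after each of the first $N$ iterates, whence $h_{\mathrm{top}}(T)\le d\log\Lambda$.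

\subsection*{Anisotropy}
Recall that the exterior power $\Lambda^jE$ of a Euclidean space $E$ carries the inner product with $\langle u_1\wedge\dots\wedge u_j,\,f_1\wedge\dots\wedge f_j\rangle=\det(\langle u_a,f_b\rangle)$. A linear map $G$ induces $\Lambda^jG$; one has $\Lambda^j(GG')=\Lambda^jG\,\Lambda^jG'$; isometries induce isometries; and $\|\Lambda^jG\|=\sigma_1\cdots\sigma_j$, where $\sigma_1\ge\dots\ge\sigma_d$ are the singular values of $G$.

For an invertible linear map $G$ between $d$-dimensional Euclidean spaces, the \emph{anisotropy} of $G$ is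
\begin{equation}\label{eq:a}
a(G)=\sum_{j=1}^{d-1}\log\|\Lambda^jG\|-\frac{d-1}2\log|\det G|=\frac12\sum_{j<j'}(\log\sigma_j-\log\sigma_{j'}).
\end{equation}
The two expressions agree because the coefficient of $\log\sigma_j$ is $(d-j)-\frac{d-1}2$ in the first and $\frac12\bigl((d-j)-(j-1)\bigr)$ in the second, and both equal $\frac{d+1}2-j$. The second expression shows that $a(G)\ge0$, with equality exactly when $G$ is a multiple of an isometry, and, since each of the $d(d-1)/2$ differences is at most $\log\sigma_1-\log\sigma_d$, it gives the second inequality below. The first expression gives the first inequality, because $\|\Lambda^j\cdot\|$ is submultiplicative and $\det$ is multiplicative: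
\begin{equation}\label{eq:aprop}
a(GG')\le a(G)+a(G'),\qquad a(G)\le\frac{d(d-1)}4\bigl(\log\|G\|+\log\|G^{-1}\|\bigr).
\end{equation}
For $x\in X$ and $\nu\in\mathcal M(X,T)$ put
\[
a_N(x)=a(D_xT^N),\qquad A(\nu)=\inf_{N\ge1}\frac1N\int a_N\,d\nu .
\]
The functions $a_N$ are continuous, and $a_{N+N'}\le a_N+a_{N'}\circ T^N$ by \eqref{eq:aprop} and the chain rule. Hence $N\mapsto\int a_N\,d\nu$ is subadditive and the infimum is a limit. As a limit of affine functions, $A$ is affine; as an infimum of continuous functions, it is usc; and $0\le A\le\max_Xa_1$.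

\begin{remark}
The sequence $N\mapsto\int\log\|\Lambda^jDT^N\|\,d\nu$ is subadditive and bounded by $jN\tau$ in absolute value, so the (averaged) Lyapunov exponents $\lambda_j(\nu)=\lim_N\frac1N\int\log\sigma_j(D_xT^N)\,d\nu$ exist as differences of finite limits, and \eqref{eq:a} gives $A(\nu)=\frac12\sum_{j<j'}(\lambda_j(\nu)-\lambda_{j'}(\nu))$. For $d=1$ we have $A=0$, and for $d=2$ the number $A(\nu)$ is half the gap between the two exponents.
\end{remark}

\subsection*{Results}
Put
\begin{equation}\label{eq:Cstar}
C_*=d(3d+2)\bigl(d-1+\lceil(d+1)/\alpha\rceil\bigr).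
\end{equation}

\begin{theorem}\label{thm:main}
In the setting above, $(X,T)$ has a symbolic extension $\varphi:(Y,S)\to(X,T)$ with
\[
\sup\{h(\xi):\ \xi\in\mathcal M(Y,S),\ \varphi_*\xi=\mu\}=h(\mu)+C_*A(\mu)\qquad\text{for all }\mu\in\mathcal M(X,T).
\]
Hence
\[
\mathbf h_{\mathrm{sex}}(T)\le\sup_\mu\bigl(h(\mu)+C_*A(\mu)\bigr)\le h_{\mathrm{top}}(T)+C_*\,\frac{d(d-1)}4\bigl(R(T)+R(T^{-1})\bigr)<\infty,
\]
where $R(T^{\pm1})=\lim_N\frac1N\log\max_X\|DT^{\pm N}\|$.
\end{theorem}

We call the left side of the first display, as a function of $\mu$, the \emph{entropy function} of the extension $\varphi$. For fixed $d$ the constant $C_*$ is $O(1/\alpha)=O(1/\min(r-1,1))$. It is not claimed to be sharp; in particular it does not tend to $0$ as $r\to\infty$. Some regularity beyond $C^1$ is necessary, by the $C^1$ fact recalled in the introduction.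

The analytic content of the theorem is the following bound on the part of $h(\nu)$ that a fine partition fails to see. For a partition $\mathcal P$ of a system $(X',T')$ we write $\mathcal P^N=\bigvee_{t=0}^{N-1}T'^{-t}\mathcal P$. The partition is allowed to live on an extension $X'$ of $X$, because we shall need partitions into clopen sets, which a manifold does not have.

\begin{proposition}[local entropy inequality]\label{prop:key}
For each $n\ge1$ there are $\varepsilon_n>0$ and $\omega_n$, depending only on $(M,U,T,X)$, $\alpha$ and $n$, with $\omega_n\to0$ as $n\to\infty$, such that the following holds. Let $\pi:(X',T')\to(X,T)$ be a continuous factor map from a homeomorphism of a compact metric space, and let $\mathcal P$ be a finite Borel partition of $X'$ into nonempty sets with $\operatorname{diam}\pi(a)<\varepsilon_n$ for all $a\in\mathcal P$. Then for every $\nu'\in\mathcal M(X',T')$, with $\nu=\pi_*\nu'$,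
\[
h(\nu)-h_{\nu'}(T',\mathcal P)\le C_*\Bigl(\frac1n\int a_n\,d\nu-A(\nu)\Bigr)+\omega_n .
\]
\end{proposition}

The bracket is nonnegative. It compares the anisotropy seen in blocks of length $n$ with the anisotropy that survives in the long run, so it measures how much stretching along $\nu$-typical orbits is later undone. The inequality says that entropy hides below scale $\varepsilon_n$ only through such cancellation.

\section{From the local entropy inequality to symbolic extensions}\label{sec:reduction}

\subsection*{Entropy of partitions}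
Let $\nu$ be a Borel probability on a compact metric space; all partitions are finite and Borel. The conditional entropy is $H(\mathcal P|\mathcal Q)=-\sum_{p,q}\nu(p\cap q)\log\frac{\nu(p\cap q)}{\nu(q)}$, and $H(\mathcal P)$ is the case of trivial $\mathcal Q$, so that $H(\mathcal P\vee\mathcal Q)=H(\mathcal Q)+H(\mathcal P|\mathcal Q)$. We use the following rules.
\begin{itemize}
\item[(H1)] $H(\mathcal P\vee\mathcal P'|\mathcal Q)\le H(\mathcal P|\mathcal Q)+H(\mathcal P'|\mathcal Q)$ and $H(\mathcal P|\mathcal Q)\le H(\mathcal P'|\mathcal Q)+H(\mathcal P|\mathcal P'\vee\mathcal Q)$.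
\item[(H2)] $H(\mathcal P|\mathcal Q)$ does not increase when $\mathcal Q$ is refined, and does not decrease when $\mathcal P$ is refined.
\item[(H3)] $H(\mathcal P|\mathcal Q)\le\sum_{q}\nu(q)\log\#\{p\in\mathcal P:p\cap q\ne\emptyset\}$.
\item[(H4)] If $V$ is a Borel set such that each $q\setminus V$, $q\in\mathcal Q$, lies in a single element of $\mathcal P$, then $H(\mathcal P|\mathcal Q)\le H_2(\nu(V))+\nu(V)\log\#\mathcal P$, where $H_2(s)=-s\log s-(1-s)\log(1-s)$.
\end{itemize}
Rule (H4) follows from (H1) with $\mathcal P'=\{V,V^c\}$, then (H2) and (H3). For an invariant measure, $h_\nu(T,\mathcal P)=\lim_N\frac1NH(\mathcal P^N)$ and $h(\nu)=\sup_{\mathcal P}h_\nu(T,\mathcal P)$; moreover $h_\nu(T,\mathcal P)\le h_\nu(T,\mathcal Q)+H(\mathcal P|\mathcal Q)$. The function $h$ is affine, and $\sup_\nu h(\nu)=h_{\mathrm{top}}(T)$ (variational principle). For a factor map $\pi:(X',T')\to(X,T)$ the map $\pi_*:\mathcal M(X',T')\to\mathcal M(X,T)$ is continuous, affine and onto.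

\subsection*{Two results on extensions}
The first result replaces $X$ by a zero-dimensional space without changing any entropy. The second constructs symbolic extensions with a prescribed entropy function.

\begin{theorem}[\cite{BD}; see also \cite{DH}]\label{thm:F1}
A homeomorphism $T$ of a compact metric space $X$ with finite topological entropy has an extension $\pi:(X',T')\to(X,T)$ with $X'$ zero-dimensional compact metric, $T'$ a homeomorphism, and $h(\nu')=h(\pi_*\nu')$ for all $\nu'\in\mathcal M(X',T')$.
\end{theorem}

\begin{theorem}[symbolic extension entropy theorem \cite{BD}]\label{thm:F2}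
Let $T'$ be a homeomorphism with finite topological entropy of a zero-dimensional compact metric space $X'$. Let $(\mathcal P_k)_{k\ge0}$ be a refining sequence of finite clopen partitions with diameters tending to $0$ and $\mathcal P_0$ trivial, and put $h_k(\nu')=h_{\nu'}(T',\mathcal P_k)$. If $E:\mathcal M(X',T')\to[0,\infty)$ is bounded and affine and $E-h_k$ is nonnegative and usc for every $k$, then $(X',T')$ has a symbolic extension whose entropy function is $E$.
\end{theorem}

The number $h_k(\nu')$ is the entropy visible at the $k$-th scale. The candidate $E=h$ can fail because $h-h_k$ need not be usc: measures $\nu'$ approaching $\mu'$ may keep entropy at finer and finer scales that $\mu'$ does not have. Proposition~\ref{prop:key} bounds this hidden entropy by a continuous function of $\nu$, a small error, and the term $-C_*A(\nu)$, which is semicontinuous in the wrong direction. Adding $C_*A$ to $h$ cancels exactly that term. This is also the reason for the determinant in \eqref{eq:a}: it plays no role in the bracket of Proposition~\ref{prop:key}, where it cancels,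 but it makes $A\ge0$, which gives $E\ge h_k$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\pi:(X',T')\to(X,T)$ as in Theorem~\ref{thm:F1} and $\mathcal P_k$, $h_k$ as in Theorem~\ref{thm:F2}, with all partition elements nonempty. By the variational principle $h_{\mathrm{top}}(T')=h_{\mathrm{top}}(T)<\infty$. Put
\[
E(\nu')=h(\nu')+C_*A(\pi_*\nu').
\]
This function is affine and bounded, and $E\ge h\ge h_k$.

For $K\ge k$ the function $h_K-h_k$ is usc. Indeed, $\mathcal P_K$ refines $\mathcal P_k$, so $h_K-h_k=\lim_N\frac1NH_{\nu'}(\mathcal P_K^N|\mathcal P_k^N)$. By (H1), (H2) and invariance of $\nu'$ the sequence $H_{\nu'}(\mathcal P_K^N|\mathcal P_k^N)$ is subadditive in $N$, so the limit is an infimum; and each term is continuous in $\nu'$ because the partitions are clopen.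

We show that $E-h_k$ is usc. Let $\mu'\in\mathcal M(X',T')$, $\mu=\pi_*\mu'$ and $\gamma>0$. Since $A(\mu)$ is a limit and $\omega_n\to0$, there is $n$ with $\frac1n\int a_n\,d\mu\le A(\mu)+\gamma$ and $\omega_n\le\gamma$. Since $\pi$ is uniformly continuous, there is $K\ge k$ with $\operatorname{diam}\pi(a)<\varepsilon_n$ for all $a\in\mathcal P_K$. For every $\nu'$, with $\nu=\pi_*\nu'$, the equality $h(\nu')=h(\nu)$ and Proposition~\ref{prop:key} give
\begin{align*}
(E-h_k)(\nu')&=\bigl[h(\nu)-h_K(\nu')\bigr]+C_*A(\nu)+(h_K-h_k)(\nu')\\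
&\le\frac{C_*}n\int a_n\circ\pi\,d\nu'+\omega_n+(h_K-h_k)(\nu').
\end{align*}
The last expression is usc in $\nu'$. Therefore
\[
\limsup_{\nu'\to\mu'}(E-h_k)(\nu')\le C_*A(\mu)+(C_*+1)\gamma+(h_K-h_k)(\mu')\le(E-h_k)(\mu')+(C_*+1)\gamma,
\]
where the last step uses $h_K\le h$. Letting $\gamma\to0$ proves upper semicontinuity at $\mu'$.

Theorem~\ref{thm:F2} provides a symbolic extension $\varphi':(Y,S)\to(X',T')$ with entropy function $E$, and $\varphi=\pi\varphi'$ is a symbolic extension of $(X,T)$. Its entropy function at $\mu$ is the supremum of $E(\nu')$ over the nonempty set of $\nu'$ with $\pi_*\nu'=\mu$, and $E(\nu')=h(\mu)+C_*A(\mu)$ for each of them. By the variational principle, $h_{\mathrm{top}}(S)=\sup_\mu(h+C_*A)(\mu)$, which is the first inequality. For the second, the sequences $\log\max_X\|DT^{\pm N}\|$ are subadditive and bounded by $N\tau$ in absolute value, so $R(T^{\pm1})$ exist and are finite. Since $T(X)=X$, we have $\max_{x\in X}\|(D_xT^N)^{-1}\|=\max_X\|DT^{-N}\|$, and \eqref{eq:aprop} gives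
\[
A(\mu)\le\frac1N\max_Xa_N\le\frac{d(d-1)}4\cdot\frac1N\Bigl(\log\max_X\|DT^N\|+\log\max_X\|DT^{-N}\|\Bigr).
\]
Let $N\to\infty$.
\end{proof}

\begin{corollary}\label{cor:usc}
The function $\mu\mapsto h(\mu)+C_*A(\mu)$ is usc on $\mathcal M(X,T)$.
\end{corollary}

\begin{proof}
Since $h_0=0$, the proof above shows that $E$ is usc on $\mathcal M(X',T')$. Let $\nu_k\to\mu$ in $\mathcal M(X,T)$. Pass to a subsequence along which $(h+C_*A)(\nu_k)$ tends to its upper limit, lift each $\nu_k$ to some $\nu_k'$, and pass to a further subsequence with $\nu_k'\to\mu'$. Then $\pi_*\mu'=\mu$ and $\lim(h+C_*A)(\nu_k)=\lim E(\nu_k')\le E(\mu')=(h+C_*A)(\mu)$.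
\end{proof}

\begin{corollary}\label{cor:principal}
If $A$ is continuous on $\mathcal M(X,T)$, then $(X,T)$ has a symbolic extension whose entropy function is exactly $h$; in particular $\mathbf h_{\mathrm{sex}}(T)=h_{\mathrm{top}}(T)$.
\end{corollary}

\begin{proof}
The continuous functions $\nu\mapsto2^{-q}\int a_{2^q}\,d\nu$ decrease in $q$, by subadditivity, and converge to the continuous function $A$ on a compact space. By Dini's theorem the convergence is uniform. Proposition~\ref{prop:key} with $n=2^q$ then shows that $\sup_{\nu'}(h-h_K)(\nu')\to0$ as $K\to\infty$. So $h-h_k$ is the uniform limit of the usc functions $h_K-h_k$, hence usc, for every $k$. Apply Theorem~\ref{thm:F2} with $E=h$ and compose with $\pi$.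
\end{proof}

\begin{example}
If $D_xT$ is a multiple of an isometry for every $x\in X$, then $A=0$. If $T$ is the automorphism of the flat torus given by a matrix $G$, then $a_N=a(G^N)$ is constant and so is $A$. Corollary~\ref{cor:principal} applies in both cases. For the symmetric matrix $G$ with rows $(2,1)$ and $(1,1)$, whose eigenvalues are $\lambda^{\pm1}$ with $\lambda=(3+\sqrt5)/2$, we get $A=\log\lambda>0$, so the extension of Theorem~\ref{thm:main} need not be the most economical one.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]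
Let $T$ be a $C^r$ diffeomorphism of the compact manifold $M$ and $\alpha=\min(r-1,1)$. The components of $M$ of a given dimension form a clopen invariant set, there are finitely many such sets, and a disjoint union of finitely many symbolic extensions (over disjoint alphabets) is a symbolic extension. So we may assume that all components have the same dimension $d$. If $d=0$, then $M$ is finite, and $x\mapsto(T^tx)_{t\in\mathbb Z}$ identifies $(M,T)$ with a subshift over the alphabet $M$. If $d\ge1$ and $M$ has no boundary, apply Theorem~\ref{thm:main} with $X=U=M$.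

Let $d\ge1$, let $M$ have boundary, and let $T$ be $C^r$ up to the boundary. We extend $T$ across the boundary. Attach an open collar to obtain a manifold $\widehat M\supset M$ without boundary, embed $\widehat M$ smoothly in some $\mathbb R^p$, give it the induced metric (the existence of a symbolic extension does not depend on the metric), and let $\varrho$ be a smooth retraction of a tubular neighborhood of $\widehat M$ onto $\widehat M$. Cover $M$ by finitely many charts of $\widehat M$, each either contained in the interior of $M$ or with image $V\times(-\eta,2\eta)$, where $V\subset\mathbb R^{d-1}$ is a ball and $M$ corresponds to $\{t\ge0\}$. In a chart of the second kind, extend a $C^{1+\alpha}$ function $f$ on $\{t\ge0\}$ to $-\eta<t<0$ by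
\[
f(x,t)=3f(x,-t)-2f(x,-2t).
\]
As $t\uparrow0$, the values and the $x$-derivatives tend to $3-2=1$ times their values at $t=0$, and the $t$-derivative tends to $-3+4=1$ times its value at $t=0$; so the extension is $C^1$. Its derivative is locally $\alpha$-H\"older on each side, and a segment between points on opposite sides crosses $\{t=0\}$ once, so the derivative is locally $\alpha$-H\"older across. Let $f_s$ be the extension, so obtained, of $T:M\to\mathbb R^p$ to the $s$-th chart ($f_s=T$ in interior charts), and let $\theta_s$ be smooth functions on $\widehat M$, compactly supported in the charts, with $\sum_s\theta_s=1$ on $M$. Then $F=\sum_s\theta_sf_s$ is $C^{1+\alpha}$ and equals $T$ on $M$, and $\widehat T=\varrho\circ F$ is a $C^{1+\alpha}$ map from a neighborhood of $M$ to $\widehat M$ that extends $T$. At points of $M$ the derivative of $\widehat T$ is determined by the values on $M$, so it equals $DT$ and is invertible. The map $\widehat T$ is injective on a neighborhood of $M$: otherwise there are $y_k\ne z_k$ with $\widehat Ty_k=\widehat Tz_k$ converging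 to points $y,z\in M$; then $Ty=Tz$, so $y=z$, contradicting injectivity of $\widehat T$ near $y$ (inverse function theorem). Hence $\widehat T$ is a diffeomorphism from an open neighborhood $U$ of $M$ onto an open subset of $\widehat M$, and Theorem~\ref{thm:main} applies with $X=M$.
\end{proof}

\section{The covering problem in the simplest cases}\label{sec:models}

To prove Proposition~\ref{prop:key} we read $T^n$ in charts along an orbit, magnified by $1/\varepsilon$. Magnification does not change the size of the derivative, but it multiplies its H\"older constant by $\varepsilon^\alpha$. This leads to the following situation. Let $B\subset\mathbb R^d$ be the open unit ball, let $m\ge1$, and let $g_0,\dots,g_{m-1}:B\to\mathbb R^d$ be $C^1$ maps with invertible derivatives such that, for some $\zeta\ge0$,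
\begin{equation}\label{eq:hyp}
\|Dg_i(v)-Dg_i(v')\|\le\zeta|v-v'|^\alpha,\qquad\zeta\,\|Dg_i(v)^{-1}\|\le\zeta_0\qquad(v,v'\in B),
\end{equation}
where $\zeta_0$ is a small constant depending only on $d$. Thus the variation of $Dg_i$ is small compared with its smallest singular value; nothing is assumed about the size of $Dg_i$. Let $B^{(m)}$ be the open set of $v=v_0\in B$ for which the points $v_{i+1}=g_i(v_i)$ are defined and lie in $B$ for $0\le i\le m-1$. It plays the role of a Bowen ball. For $0<\kappa\le1$ call a set $W\subset B^{(m)}$ \emph{$\kappa$-thin} if $|v_l-v_l'|\le\kappa$ for all $v,v'\in W$ and $0\le l\le m$.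

How many $\kappa$-thin sets are needed to cover $B^{(m)}$? One step $g_i$ corresponds to $n$ iterates of $T$, so a factor $C$ per step contributes $\frac1n\log C$ to the entropy. If $C$ depends only on $d$ and $\alpha$ this is negligible. The naive cover by sets of diameter $\kappa\prod_i\sup\|Dg_i\|^{-1}$ costs a factor of order $e^{dn\tau}$ per step and contributes $d\tau$, which is useless. We need a count that ignores the size of the derivatives.

\subsection*{Linear maps}
If the $g_i$ are linear, then $\|v\|_*=\max_{0\le l\le m}|v_l|$ is a norm on $\mathbb R^d$ with open unit ball $B^{(m)}$. Take a maximal subset $F\subset B^{(m)}$ whose points are at $\|\cdot\|_*$-distance more than $\kappa/2$ from each other. The $\|\cdot\|_*$-balls of radius $\kappa/4$ about $F$ are disjoint and lie in the ball of radius $1+\kappa/4$, so $\#F\le(1+4/\kappa)^d\le(5/\kappa)^d$ by comparing volumes; the closed balls of radius $\kappa/2$ about $F$ cover $B^{(m)}$ and cut it into $\kappa$-thin sets. The bound depends neither on $m$ nor on the maps: although $B^{(m)}$ is cut out by $m+1$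 constraints, shrinking all of them at once costs only what it costs to shrink a $d$-dimensional convex body.

\subsection*{Dimension one}
Let $d=1$ and $\zeta_0=1/6$. (Monotonicity gives a bound linear in $m$ here, by cutting the interval $B^{(m)}$ at the preimages of a grid; the argument below is the one that generalizes.) To imitate the linear case we want the derivatives along two orbits to have bounded ratio, so we work in sets on which the nonlinear errors are summable. Put $W=2^{1/\alpha}$, and for $x\in B^{(m)}$, $0\le i\le m$, let $w_l=W^{\,i-l}$ and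
\[
\mathcal B_i(x)=\{z\in B^{(m)}:\ |z_l-x_l|\le1/w_l\ \text{ for }0\le l\le i\}:
\]
the further in the past, the closer to the orbit of $x$. Let $z,z'\in\mathcal B_i(x)$, $\eta_l=z_l-z_l'$ and $s(l)=|g_l'(x_l)|$. By the mean value theorem $|\eta_{l+1}|=\bar s(l)|\eta_l|$, where $\bar s(l)$ is the value of $|g_l'|$ at a point within $1/w_l$ of $x_l$. By \eqref{eq:hyp}, $|\bar s(l)/s(l)-1|\le\zeta_0w_l^{-\alpha}=\zeta_02^{-(i-l)}$, so $\sum_{l<i}|\log\bar s(l)-\log s(l)|\le2\zeta_0$. Let $l_*$ maximize $w_l/\prod_{q=l}^{i-1}s(q)$ over $0\le l\le i$; it depends on $x$ and $i$ only. Then for every $l\le i$,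
\[
w_l|\eta_l|=\frac{w_l|\eta_i|}{\prod_{q=l}^{i-1}\bar s(q)}\le e^{2\zeta_0}\frac{w_{l}|\eta_i|}{\prod_{q=l}^{i-1}s(q)}\le e^{2\zeta_0}\frac{w_{l_*}|\eta_i|}{\prod_{q=l_*}^{i-1}s(q)}\le e^{4\zeta_0}w_{l_*}|\eta_{l_*}|\le2w_{l_*}|\eta_{l_*}| .
\]
So the single function $\phi(z)=w_{l_*}(z_{l_*}-x_{l_*})\in[-1,1]$ controls all $i+1$ constraints: the time $l_*$ carries the \emph{binding constraint}. Cut $[-1,1]$ into at most $4W+1$ intervals of length $1/(2W)$ and $B$ into two halves. If $y,z\in\mathcal B_i(x)$ have $\phi$-values in the same interval and $y_{i+1},z_{i+1}$ in the same half, then $|z_l-y_l|\le W^{-(i+1-l)}$ for all $l\le i+1$, that is, $z\in\mathcal B_{i+1}(y)$. Starting from the two halves of $B$ at $i=0$, we cover $B^{(m)}$ by $2(8W+2)^m$ sets, each inside some $\mathcal B_m(x)$; cutting each by $\phi$ into at most $5/\kappa$ intervals of length $\kappa/2$ makes it $\kappa$-thin. The cost per step depends on $\alpha$ only.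

\subsection*{Dimension two}
We want one binding constraint for each coordinate direction, so we need coordinates along the orbit in which the directions are nearly decoupled. Fix an orthonormal frame $O_0$ at time $0$ and carry it forward by Gram--Schmidt, $Dg_i(x_i)O_i=O_{i+1}L_i$ with $O_{i+1}$ orthogonal and $L_i$ upper triangular with positive diagonal. For $d=2$ define the \emph{drop} $D(L)=\log\|L\|-\log L_{11}\ge0$; it measures how far the first frame vector is from being the most expanded direction. Three computations show what the drop controls and how large it is.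

\emph{Frames turn.} Let $L=\operatorname{diag}(s_1,s_2)$. A neighboring orbit has a slightly different frame, whose first vector has a small slope $\theta$. The map $L$ multiplies the slope by $s_2/s_1\le e^{D(L)}$, since $D(L)=\max(0,\log(s_2/s_1))$. A turn of size $\delta$ created by the nonlinearity at time $l$ can therefore grow to $\delta\prod_{q>l}e^{D(L_q)}$. In a box of size $1/w_l$ at time $l$ we have $\delta\approx\zeta_0w_l^{-\alpha}$, so the weight $w_l$ must contain the factors $e^{D(L_q)/\alpha}$, $q\ge l$. Passing from time $i$ to time $i+1$ multiplies all weights by $e^{D(L_i)/\alpha}$, and this costs about $e^{dD(L_i)/\alpha}$ pieces. This is where the H\"older condition enters, and why the cost is of order $1/\alpha$.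

\emph{Coordinates couple.} Let $L$ have rows $(1,b)$ and $(0,\lambda)$, so $e^{D(L)}=\|L\|\ge\max(1,|b|,\lambda)$. Then $L^{-\rho}$, $\rho\ge1$, has rows $(1,-b\sum_{q=1}^\rho\lambda^{-q})$ and $(0,\lambda^{-\rho})$, and the ratio of the off-diagonal entry to the entry below it is at most $|b|\sum_{q=0}^{\rho-1}\lambda^q\le\rho\,e^{\rho D(L)}\le(e\cdot e^{D(L)})^\rho$ in absolute value. For the shear $b=\lambda=1$ the ratio is $\rho$, so the off-diagonal term is not a perturbation of the diagonal ones. It becomes one if, $\rho$ steps in the past, the box is thinner in the second direction than in the first by a factor $K^\rho$ with $K\ge100\,e^{1+D(L)}$. So the weights must depend on the direction.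

\emph{Drops telescope.} The product of the entries $(L_i)_{11}$ is the expansion of the first frame vector $O_0e_1$, so for $G_i=Dg_i(x_i)$,
\[
\sum_{i<m}D(L_i)=\sum_{i<m}\log\|G_i\|-\log|G_{m-1}\cdots G_0\,O_0e_1| .
\]
Let $\lambda>1$. If $G_i=\operatorname{diag}(\lambda,\lambda^{-1})$ for all $i$ and $O_0e_1=(\cos\theta,\sin\theta)$, the sum is at most $-\log|\cos\theta|$, for all $m$. It is $2m\log\lambda$ for the bad choice $O_0e_1=e_2$, but its average over $\theta$ is bounded. If instead the $G_i$ alternate between $\operatorname{diag}(\lambda,\lambda^{-1})$ and its inverse, then for even $m$ the sum is $m\log\lambda$ for every frame. For a typical frame, the total drop is the defect of multiplicativity $\sum_i\log\|G_i\|-\log\|G_{m-1}\cdots G_0\|$ up to a constant, and this defect is what the bracket in Proposition~\ref{prop:key} measures.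

\section{Triangular matrices with small drop}\label{sec:linear}

Matrices are $d\times d$, $\|\cdot\|$ is the operator norm, and \emph{upper$^+$} means upper triangular with positive diagonal. Every invertible matrix is uniquely a product $QR$ with $Q$ orthogonal and $R$ upper$^+$, and the factors, given by Gram--Schmidt applied to the columns, are smooth functions of the matrix. In dimension $d$ the whole flag spanned by the frame has to be close to the most expanded one, so the drop involves all exterior powers. For $L$ upper$^+$ put
\[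
D(L)=\sum_{j=1}^{d-1}D^j(L),\qquad D^j(L)=\log\|\Lambda^jL\|-\log(L_{11}\cdots L_{jj}).
\]
Since $\Lambda^jL(e_1\wedge\dots\wedge e_j)=L_{11}\cdots L_{jj}\,e_1\wedge\dots\wedge e_j$, each $D^j(L)$ is nonnegative. A small drop forces each row to be dominated by its diagonal entry and the diagonal to be almost nonincreasing.

\begin{lemma}\label{lem:drop}
Let $L$ be upper$^+$ with $D(L)\le k$, and $s_j=L_{jj}$. For $j\le j'$ we have $|L_{jj'}|\le e^ks_j$ and $s_{j'}\le e^{2k}s_j$.
\end{lemma}

\begin{proof}
Let $\sigma_1\ge\dots\ge\sigma_d$ be the singular values of $L$, and put $D^0=D^d=0$; the formula for $D^j$ remains valid for $j=d$ because $\sigma_1\cdots\sigma_d=\det L=s_1\cdots s_d$. Subtracting consecutive formulas gives $\log s_j=\log\sigma_j+D^{j-1}-D^j$. As $0\le D^j\le k$, we get $e^{-k}\sigma_j\le s_j\le e^k\sigma_j$, and so $s_{j'}\le e^k\sigma_{j'}\le e^k\sigma_j\le e^{2k}s_j$. The bound on $L_{jj'}$ is trivial for $j=j'$. For $j<j'$, so that $j\le d-1$, we have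
\[
\Lambda^jL(e_1\wedge\dots\wedge e_{j-1}\wedge e_{j'})=s_1\cdots s_{j-1}\,e_1\wedge\dots\wedge e_{j-1}\wedge\sum_bL_{bj'}e_b ,
\]
in which the coefficient of $e_1\wedge\dots\wedge e_j$ is $s_1\cdots s_{j-1}L_{jj'}$. Its absolute value is at most $\|\Lambda^jL\|\le e^ks_1\cdots s_j$.
\end{proof}

\begin{lemma}\label{lem:factor}
There are $r_0>0$ and $c$, depending only on $d$, such that for $\|Z\|\le r_0$ there are factorizations $I+Z=\ell u$ with $\ell$ lower unipotent and $u$ upper$^+$, and $I+Z=QR$ with $Q$ orthogonal and $R$ upper$^+$, where each of the four factors differs from $I$ by at most $c\|Z\|$ in norm.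
\end{lemma}

\begin{proof}
Choose $r_0$ so that all leading principal minors of $I+Z$ are at least $1/2$ for $\|Z\|\le r_0$. Gaussian elimination gives $\ell$ and $u$; their entries are rational functions of $Z$ whose denominators are products of these minors, and the diagonal entries of $u$ are ratios of consecutive minors, hence positive. All four factors are smooth near the compact convex set $\{\|Z\|\le r_0\}$, hence Lipschitz on it, and they equal $I$ at $Z=0$.
\end{proof}

The next lemma is one step of the comparison between the frame of a reference orbit and the frame of a nearby orbit. The matrix $L$ is the derivative along the reference orbit, $\Delta$ is the nonlinear error, $Q$ is the present discrepancy of the frames, and $Q'$ the discrepancy one step later. The difficulty is that $L$ may be extremely far from conformal, so a direct estimate of $LQL^{-1}$ loses $\|L\|\|L^{-1}\|$. The remedy is to split the turn into a lower triangular part, which conjugation by an almost nonincreasing diagonal matrix does not enlarge much, and an upper triangular part, which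 does not move the flag and is absorbed into the new triangular factor.

\begin{lemma}\label{lem:step}
There is $c_0=c_0(d)\ge1$ with the following property. Let $k\ge0$, let $L$ be upper$^+$ with $D(L)\le k$, let $Q$ be orthogonal and $\Delta$ any matrix, and suppose
\[
t:=e^{(d+2)k}\|Q-I\|+\|\Delta\|\,\|L^{-1}\|\le1/c_0 .
\]
Then $(L+\Delta)Q=Q'\bar L$ with $Q'$ orthogonal and $\bar L$ upper$^+$, and, writing $\bar L=\bar P\bar V$ with $\bar P=\operatorname{diag}(\bar L_{11},\dots,\bar L_{dd})$:
\begin{itemize}
\item[(a)] $\|Q'-I\|\le c_0t$;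
\item[(b)] $|\log\bar L_{jj}-\log L_{jj}|\le c_0t$ for all $j$;
\item[(c)] all entries of $\bar V^{-1}$ are at most $c_0e^{3dk}$ in absolute value;
\item[(d)] $\bar L_{j'j'}\le e^{2k+2}\bar L_{jj}$ for $j\le j'$.
\end{itemize}
\end{lemma}

\begin{proof}
The letter $c$ denotes constants depending only on $d$, possibly different at each occurrence. We take $c_0$ larger than all of them, and so large that each of the quantities bounded by $ct$ below is at most $\min(r_0,\frac12)$ when $t\le1/c_0$.

Write $L=PV$ with $P=\operatorname{diag}(s_1,\dots,s_d)$, $s_j=L_{jj}$, and $V$ upper unipotent. By Lemma~\ref{lem:drop} the entries $V_{jj'}=L_{jj'}/s_j$ are at most $e^k$, so $\|V\|,\|I-V\|\le de^k$. As $I-V$ is nilpotent, $V^{-1}=\sum_{\rho<d}(I-V)^\rho$ and $\|V^{-1}\|\le ce^{(d-1)k}$. Hence $VQV^{-1}=I+Z_1$ with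
\[
\|Z_1\|=\|V(Q-I)V^{-1}\|\le ce^{dk}\|Q-I\|\le ct .
\]
Factor $I+Z_1=\ell u$ by Lemma~\ref{lem:factor}. Then
\[
LQ=P(I+Z_1)V=(P\ell P^{-1})(PuV),
\]
and $PuV$ is upper$^+$. The matrix $Z_2=P\ell P^{-1}-I$ is strictly lower triangular with entries $\ell_{j'j}s_{j'}/s_j$, $j'>j$, which are at most $e^{2k}|\ell_{j'j}|$ by Lemma~\ref{lem:drop}. So $\|Z_2\|\le ce^{2k}\|Z_1\|\le ce^{(d+2)k}\|Q-I\|\le ct$. Now
\[
(L+\Delta)Q=(I+\Delta L^{-1})LQ=(I+\Delta L^{-1})(I+Z_2)\,PuV=(I+Z_3)\,PuV,
\]
where $\|Z_3\|\le t+\|Z_2\|+t\|Z_2\|\le ct$. Factor $I+Z_3=Q'R'$ by Lemma~\ref{lem:factor} and put $\bar L=R'PuV$. This gives (a). The diagonal of a product of upper triangular matrices is the product of the diagonals, so $\bar L_{jj}=R'_{jj}s_ju_{jj}$; since $|\log(1+s)|\le2|s|$ for $|s|\le\frac12$, this gives (b). By (b), $c_0t\le1$ and Lemma~\ref{lem:drop}, $\bar L_{j'j'}\le es_{j'}\le e^{2k+1}s_j\le e^{2k+2}\bar L_{jj}$, which is (d).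

For (c) write $\bar V=\bar P^{-1}\bar L=(\bar P^{-1}P)(P^{-1}R'P)\,uV$. Here $\|\bar P^{-1}P\|\le e$ by (b), and $P^{-1}R'P$ is upper triangular with entries $R'_{jj'}s_{j'}/s_j$, $j\le j'$, at most $ce^{2k}$. Hence $\|\bar V\|\le ce^{3k}$, and $\bar V$ is upper unipotent, so $\|\bar V^{-1}\|\le\sum_{\rho<d}\|I-\bar V\|^\rho\le ce^{3(d-1)k}$.
\end{proof}

\section{Covering by anisotropic boxes}\label{sec:covering}

Let $B$, $m$, $g_i$, $B^{(m)}$ be as in Section~\ref{sec:models}, and fix an orthogonal matrix $O_0$. For $v\in B^{(m)}$ define orthogonal matrices $O_i(v)$ and upper$^+$ matrices $L_i(v)$ by $O_0(v)=O_0$ and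
\begin{equation}\label{eq:frames}
Dg_i(v_i)\,O_i(v)=O_{i+1}(v)\,L_i(v)\qquad(0\le i\le m-1),
\end{equation}
and put $D_i(v)=D(L_i(v))$. All these are continuous in $v$. The drops vary from point to point, so we fix upper bounds for them: given integers $k_0,\dots,k_{m-1}\ge0$, let
\[
\Omega=\{v\in B^{(m)}:\ D_i(v)\le k_i\ \text{ for }0\le i\le m-1\},
\]
a Borel set.

\begin{proposition}\label{prop:cover}
There are $\zeta_0=\zeta_0(d)>0$ and $C_1,C_2\ge1$ depending only on $d$ and $\alpha$ such that, if \eqref{eq:hyp} holds, then for each $\kappa\in(0,1]$ the set $\Omega$ is a disjoint union of at most $C_1\kappa^{-d}\prod_{i=0}^{m-1}\bigl(C_2e^{C_*k_i}\bigr)$ $\kappa$-thin Borel sets.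
\end{proposition}

The bound does not depend on the size of the derivatives $Dg_i$.

\subsection*{Weights and boxes}
With $c_0$ from Lemma~\ref{lem:step}, put
\[
c_1=10^3d^2c_0,\qquad\zeta_1=\frac1{200\sqrt d\,c_0},\qquad\zeta_0=\frac{\zeta_1}{\sqrt d},\qquad p_j=\lceil(d+1)/\alpha\rceil+j-1\quad(1\le j\le d),
\]
so that $C_*=d(3d+2)p_d$. For $0\le l\le i\le m$ and $0\le q\le m-1$ let
\[
K_q=c_1e^{(3d+2)k_q},\qquad w^{(i)}_{l,j}=\prod_{q=l}^{i-1}K_q^{p_j},\qquad\Pi^{(i)}_l=\prod_{q=l}^{i-1}K_q^{-(d+1)},
\]
empty products being $1$. For $x\in\Omega$ and $0\le i\le m$ define the \emph{box}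
\[
\mathcal B_i(x)=\Bigl\{z\in\Omega:\ \bigl|\bigl(O_l(x)^T(z_l-x_l)\bigr)_j\bigr|\le1/w^{(i)}_{l,j}\ \text{ for all }0\le l\le i,\ 1\le j\le d\Bigr\}.
\]
When $i$ is fixed we drop the superscript $(i)$. The number $\Pi_l$ is the order of the error that we allow between frames at time $l$. The exponents $p_j$ are designed to meet three demands:
\begin{align}
&w_{l,1}^{-\alpha}\le\Pi_l&&\text{since }\alpha p_1\ge d+1;\label{eq:W1}\\
&w_{l,j}/w_{l,j'}\le\textstyle\prod_{q=l}^{i-1}K_q^{-1}\quad(j<j')&&\text{since }p_{j'}-p_j\ge1;\label{eq:W2}\\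
&1\le w_{l,1}\le w_{l,j}\le w_{l,1}/\Pi_l&&\text{since }0\le p_j-p_1\le d-1.\label{eq:W3}
\end{align}
The first makes the nonlinear error in the box as small as the allowed frame error. The second makes the coupling between coordinates a perturbation. The third says that the eccentricity of the box is at most the reciprocal of the frame error, so that turning the box by that error hardly changes it.

\subsection*{Frames inside a box}
We need the comparison of frames for two families of matrices: the derivatives along another orbit in the box, to move the center of the box, and averaged derivatives, which transport the difference of two orbits exactly.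

\begin{lemma}\label{lem:frames}
Let $x\in\Omega$, $0\le i\le m$ and $z,z'\in\mathcal B_i(x)$. For $0\le l<i$ let $M_l=O_{l+1}(x)^TG_lO_l(x)$, where either
\[
\text{\rm(i)}\quad G_l=\int_0^1Dg_l\bigl(z_l'+\theta(z_l-z_l')\bigr)\,d\theta\ \text{ for all }l,\qquad\text{or}\qquad\text{\rm(ii)}\quad G_l=Dg_l(z_l)\ \text{ for all }l .
\]
Then there are orthogonal $Q_0=I,Q_1,\dots,Q_i$ and upper$^+$ matrices $\bar L_l$ with $M_lQ_l=Q_{l+1}\bar L_l$ for $l<i$, such that
\[
\|Q_l-I\|\le c_0\zeta_1\Pi_l\quad(0\le l\le i),\qquad\sum_{l<i}\bigl|\log(\bar L_l)_{jj}-\log(L_l(x))_{jj}\bigr|\le\frac1{100}\quad(1\le j\le d),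
\]
and $\bar L_l$ satisfies {\rm(c)} and {\rm(d)} of Lemma~\ref{lem:step} with $k=k_l$. In case {\rm(ii)}, $O_l(z)=O_l(x)Q_l$ for $0\le l\le i$.
\end{lemma}

\begin{proof}
The points $z_l$ and $z_l'$ lie in $B$ and, by \eqref{eq:W3}, within $\sqrt d/w_{l,1}$ of $x_l$; by convexity so does the segment between them. By \eqref{eq:frames}, $L_l(x)=O_{l+1}(x)^TDg_l(x_l)O_l(x)$. Hence $\Delta_l=M_l-L_l(x)$ has norm $\|G_l-Dg_l(x_l)\|\le\zeta(\sqrt d/w_{l,1})^\alpha$, and $\|L_l(x)^{-1}\|=\|Dg_l(x_l)^{-1}\|$. By \eqref{eq:hyp} and \eqref{eq:W1},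
\[
\|\Delta_l\|\,\|L_l(x)^{-1}\|\le\zeta_0\sqrt d\,w_{l,1}^{-\alpha}\le\zeta_1\Pi_l .
\]
Assume that $Q_l$ has been constructed with $\|Q_l-I\|\le c_0\zeta_1\Pi_l$, which holds for $l=0$. Apply Lemma~\ref{lem:step} with $L=L_l(x)$, $Q=Q_l$, $\Delta=\Delta_l$, $k=k_l$; the hypothesis $D(L)\le k_l$ holds because $x\in\Omega$. Since $\Pi_l\le\Pi_{l+1}/K_l$ and $K_l\ge(c_0+1)e^{(d+2)k_l}$, the number $t=t_l$ satisfies
\[
t_l\le\zeta_1\Pi_l\bigl(c_0e^{(d+2)k_l}+1\bigr)\le\zeta_1\Pi_{l+1}\le\zeta_1\le1/c_0 .
\]
The lemma yields $Q_{l+1}$ and $\bar L_l$, with $\|Q_{l+1}-I\|\le c_0t_l\le c_0\zeta_1\Pi_{l+1}$. Since $K_q\ge2$, we have $\Pi_{l+1}\le2^{-(i-l-1)}$ and $\sum_{l<i}t_l\le2\zeta_1$; by (b) the sum in the statement is at most $2c_0\zeta_1\le\frac1{100}$. In case (ii), if $O_l(z)=O_l(x)Q_l$, then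
\[
Dg_l(z_l)O_l(z)=O_{l+1}(x)M_lQ_l=\bigl(O_{l+1}(x)Q_{l+1}\bigr)\bar L_l ,
\]
and uniqueness of the factorization \eqref{eq:frames} gives $O_{l+1}(z)=O_{l+1}(x)Q_{l+1}$.
\end{proof}

The first display of this proof is the only place in Sections~\ref{sec:linear} and~\ref{sec:covering} where the H\"older condition is used.

\subsection*{One binding constraint per direction}
A box is defined by $d(i+1)$ inequalities. The next lemma selects $d$ of them that control all the others, as $\phi$ did for $d=1$. For $x\in\Omega$ and fixed $i$ let $s_j(q)=(L_q(x))_{jj}$ and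
\[
b_j=\min_{0\le l\le i}\ \frac1{w_{l,j}}\prod_{q=l}^{i-1}s_j(q),
\]
with the minimum attained at $l=l_j$. If the maps were linear and diagonal, $b_j$ would be the half-width in direction $j$ of the image of the box at time $i$. Define $\phi=(\phi_1,\dots,\phi_d):\mathcal B_i(x)\to[-1,1]^d$ by
\[
\phi_j(z)=w_{l_j,j}\,\bigl(O_{l_j}(x)^T(z_{l_j}-x_{l_j})\bigr)_j ;
\]
it is continuous.

\begin{lemma}\label{lem:binding}
For $z,z'\in\mathcal B_i(x)$ and $\eta_l=O_l(x)^T(z_l-z_l')$,
\[
\max_{0\le l\le i,\ 1\le j\le d}w_{l,j}|\eta_{l,j}|\le2\max_{1\le j\le d}|\phi_j(z)-\phi_j(z')| .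
\]
\end{lemma}

\begin{proof}
Use case (i) of Lemma~\ref{lem:frames}. The fundamental theorem of calculus gives $z_{l+1}-z_{l+1}'=G_l(z_l-z_l')$, that is, $\eta_{l+1}=M_l\eta_l$. Hence $\bar\eta_l=Q_l^T\eta_l$ satisfies $\bar\eta_{l+1}=\bar L_l\bar\eta_l$, with no error term: in the corrected frames the difference of the two orbits follows a triangular linear recursion. Put
\[
\beta_j=|\bar\eta_{i,j}|/b_j,\qquad\beta=\max_j\beta_j,\qquad\bar s_j(q)=(\bar L_q)_{jj}.
\]
Fix $l\le i$. Then $\bar\eta_l=N\bar\eta_i$, where $N=\bar L_l^{-1}\cdots\bar L_{i-1}^{-1}$ is upper triangular. We estimate the normalized entries $w_{l,j}|N_{jj'}|b_{j'}$.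

\emph{Diagonal entries.} We have $N_{jj}=\prod_{q=l}^{i-1}\bar s_j(q)^{-1}$, and $w_{l,j}b_j\le\prod_{q=l}^{i-1}s_j(q)$ with equality for $l=l_j$. By Lemma~\ref{lem:frames} the product of the ratios $s_j(q)/\bar s_j(q)$ lies between $e^{-0.01}$ and $e^{0.01}$. So $w_{l,j}N_{jj}b_j\le e^{0.01}\le1.02$ for all $l$, and $w_{l,j}N_{jj}b_j\ge e^{-0.01}\ge0.99$ for $l=l_j$.

\emph{Off-diagonal entries.} Let $j<j'$ and $l<i$ (for $l=i$, $N=I$). Since $\bar L_q^{-1}=\bar V_q^{-1}\bar P_q^{-1}$, the entry $N_{jj'}$ is the sum, over the chains $j=j_l\le j_{l+1}\le\dots\le j_i=j'$, of the products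
\[
\prod_{q=l}^{i-1}\frac{(\bar V_q^{-1})_{j_qj_{q+1}}}{\bar s_{j_{q+1}}(q)} .
\]
There are at most $d^{\,i-l}$ chains. As $j_{q+1}\le j'$, properties (c) and (d) bound the $q$-th factor by $c_0e^{3dk_q}e^{2k_q+2}/\bar s_{j'}(q)$ in absolute value. Also $b_{j'}\le w_{l,j'}^{-1}\prod_{q=l}^{i-1}s_{j'}(q)\le e^{0.01}w_{l,j'}^{-1}\prod_{q=l}^{i-1}\bar s_{j'}(q)$. The numbers $\bar s_{j'}(q)$ cancel, and \eqref{eq:W2} gives
\[
w_{l,j}|N_{jj'}|b_{j'}\le e^{0.01}\prod_{q=l}^{i-1}\frac{dc_0e^2e^{(3d+2)k_q}}{K_q}=e^{0.01}\Bigl(\frac{e^2}{10^3d}\Bigr)^{i-l}\le\frac{e^{2.01}}{10^3d}\le\frac1{100\,d}.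
\]

\emph{Conclusion in the corrected frames.} From $\bar\eta_{l,j}=\sum_{j'\ge j}N_{jj'}\bar\eta_{i,j'}$ and $|\bar\eta_{i,j'}|=\beta_{j'}b_{j'}$ we obtain
\[
w_{l,j}|\bar\eta_{l,j}|\le1.02\,\beta_j+0.01\,\beta\le1.03\,\beta,\qquad w_{l_j,j}|\bar\eta_{l_j,j}|\ge0.99\,\beta_j-0.01\,\beta\ge\beta_j-0.02\,\beta .
\]

\emph{Back to the frames of $x$.} The first bound and \eqref{eq:W3} give $|\bar\eta_l|\le1.03\sqrt d\,\beta/w_{l,1}$. Since $\eta_l=Q_l\bar\eta_l$, Lemma~\ref{lem:frames} and \eqref{eq:W3} give
\[
w_{l,j}|\eta_{l,j}-\bar\eta_{l,j}|\le\frac{w_{l,j}\Pi_l}{w_{l,1}}\cdot1.03\sqrt d\,c_0\zeta_1\,\beta\le\frac{1.03}{200}\,\beta\le0.01\,\beta .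
\]
So $w_{l,j}|\eta_{l,j}|\le1.04\,\beta$ for all $l,j$, while $|\phi_j(z)-\phi_j(z')|=w_{l_j,j}|\eta_{l_j,j}|\ge\beta_j-0.03\,\beta$. For the index $j$ with $\beta_j=\beta$ the last quantity is $0.97\,\beta$, and $1.04\le2\cdot0.97$.
\end{proof}

\subsection*{From time $i$ to time $i+1$}
Fix a partition of $B$ into $c_2=c_2(d)$ Borel sets of diameter at most $1$.

\begin{lemma}\label{lem:refine}
Let $0\le i\le m-1$, $x\in\Omega$, and let $W\subset\mathcal B_i(x)$ be Borel. Then $W$ is a disjoint union of at most $9^dc_2K_i^{dp_d}$ nonempty Borel sets $W'$ with $W'\subset\mathcal B_{i+1}(y)$ for every $y\in W'$.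
\end{lemma}

\begin{proof}
Partition $W$ according to the half-open grid cube of side $\frac14K_i^{-p_d}$ that contains $\phi(z)$, and according to the element of the fixed partition of $B$ that contains $z_{i+1}$. At most $(8K_i^{p_d}+1)^d\le(9K_i^{p_d})^d$ cubes meet $[-1,1]^d$. Let $W'$ be a nonempty piece and $y,z\in W'$. By Lemma~\ref{lem:binding}, $\eta_l=O_l(x)^T(z_l-y_l)$ satisfies $|\eta_{l,j}|\le\frac12K_i^{-p_d}/w^{(i)}_{l,j}$ for $l\le i$, and so $|\eta_l|\le\frac12\sqrt d\,K_i^{-p_d}/w^{(i)}_{l,1}$. The new box is expressed in the frames of $y$. By case (ii) of Lemma~\ref{lem:frames}, applied to the point $y\in\mathcal B_i(x)$, we have $O_l(y)=O_l(x)Q_l$ with $\|Q_l-I\|\le c_0\zeta_1\Pi^{(i)}_l$. Thus $O_l(y)^T(z_l-y_l)=Q_l^T\eta_l$, and by \eqref{eq:W3} and $\sqrt d\,c_0\zeta_1\le1$,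
\[
\bigl|(Q_l^T\eta_l)_j\bigr|\le|\eta_{l,j}|+\sqrt d\,c_0\zeta_1\,\frac{\Pi^{(i)}_l}{w^{(i)}_{l,1}}\cdot\frac{K_i^{-p_d}}2\le\frac{K_i^{-p_d}}{w^{(i)}_{l,j}}\le\frac1{w^{(i)}_{l,j}K_i^{p_j}}=\frac1{w^{(i+1)}_{l,j}}
\]
for $l\le i$. For $l=i+1$ we have $|z_{i+1}-y_{i+1}|\le1=1/w^{(i+1)}_{i+1,j}$. Hence $z\in\mathcal B_{i+1}(y)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cover}]
The fixed partition of $B$ cuts $\Omega$ into at most $c_2$ nonempty Borel sets of diameter at most $1$, and each lies in $\mathcal B_0(x)$ for any of its points $x$, since $w^{(0)}_{0,j}=1$. Apply Lemma~\ref{lem:refine} for $i=0,\dots,m-1$ in turn, each time to every piece, centered at one of its points. This gives at most $c_2\prod_{i<m}9^dc_2K_i^{dp_d}$ disjoint Borel sets, each contained in some $\mathcal B_m(x)$. Split each of them according to the half-open grid cube of side $\kappa/(2\sqrt d)$ that contains $\phi(z)$; there are at most $(4\sqrt d/\kappa+1)^d\le(5\sqrt d)^d\kappa^{-d}$ cubes. On a piece, Lemma~\ref{lem:binding} with $i=m$ and $w_{l,j}\ge1$ give $|\eta_{l,j}|\le\kappa/\sqrt d$,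 so $|z_l-z_l'|\le\kappa$ for all $l\le m$. Finally $K_i^{dp_d}=c_1^{dp_d}e^{C_*k_i}$. Take $C_1=c_2(5\sqrt d)^d$ and $C_2=9^dc_2c_1^{dp_d}$.
\end{proof}

\section{Proof of the local entropy inequality}\label{sec:key}

We choose the scale $\varepsilon_n$ so that $T^n$, read in magnified charts, satisfies \eqref{eq:hyp}; we bound the expected total drop by the bracket of Proposition~\ref{prop:key}; and we count.

\subsection*{Magnified charts}
For $o\in X$ let $\mathbf k_o=I_o\circ\exp_o^{-1}$ be normal coordinates at $o$, where $I_o:T_oM\to\mathbb R^d$ is a linear isometry. The derivative of $\exp_o$ at $0$ is the identity and $X$ is compact, so there is $\rho<\frac12$ such that for all $o\in X$ the map $\mathbf k_o$ is a diffeomorphism of $B(o,2\rho)$ onto the Euclidean ball of radius $2\rho$, with $|\mathbf k_o(x)|=\operatorname{dist}(o,x)$, $\|D\mathbf k_o\|\le2$ and $\|(D\mathbf k_o)^{-1}\|\le2$. Fix also finitely many smooth charts $(U_s,\chi_s)$ of $M$ and compact sets $\mathcal K_s\subset U_s$ whose interiors cover $X$.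

Fix $n$. Choose $\varepsilon'>0$ such that the closed $\varepsilon'$-neighborhood $X_n$ of $X$ is compact, $T^t$ is defined near $X_n$ and maps it into $U_0$ for $0\le t\le n$, $(1+2e^{n\tau})\varepsilon'\le\rho$, and every ball $B(o,(1+2e^{n\tau})\varepsilon')$ with $o\in X$ lies in some $\mathcal K_s$. By \eqref{eq:tau},
\begin{equation}\label{eq:ntau}
\|D_yT^t\|,\ \|(D_yT^t)^{-1}\|\le e^{n\tau}\qquad(y\in X_n,\ 0\le t\le n).
\end{equation}
Let $0<\varepsilon\le\varepsilon'$. Call $(o,o')\in X\times X$ an \emph{$\varepsilon$-transition} if there is $x\in X\cap B(o,\varepsilon)$ with $T^nx\in B(o',\varepsilon)$. In that case any $y\in B(o,\varepsilon)$ is joined to $x$ by two radial geodesics in $B(o,\varepsilon)\subset X_n$ of total length less than $2\varepsilon$, so $\operatorname{dist}(T^ny,T^nx)\le2e^{n\tau}\varepsilon$ and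
\[
T^nB(o,\varepsilon)\subset B\bigl(o',(1+2e^{n\tau})\varepsilon\bigr)\subset B(o',\rho).
\]
So $F=\mathbf k_{o'}T^n\mathbf k_o^{-1}$ is defined on the Euclidean ball $\varepsilon B$, and $\|DF\|,\|(DF)^{-1}\|\le4e^{n\tau}$.

\begin{lemma}\label{lem:holder}
There is $H_n$ such that $\|DF(u)-DF(u')\|\le H_n|u-u'|^\alpha$ for all $\varepsilon\le\varepsilon'$, all $\varepsilon$-transitions $(o,o')$ and all $u,u'\in\varepsilon B$.
\end{lemma}

\begin{proof}
Choose $s,s'$ with $B(o,\varepsilon)\subset\mathcal K_s$ and $B(o',(1+2e^{n\tau})\varepsilon)\subset\mathcal K_{s'}$, and write $F=\Phi_3\Phi_2\Phi_1$ with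
\[
\Phi_1=\chi_s\mathbf k_o^{-1},\qquad\Phi_2=\chi_{s'}T^n\chi_s^{-1},\qquad\Phi_3=\mathbf k_{o'}\chi_{s'}^{-1}.
\]
The maps $(o,v)\mapsto\exp_ov$ and $(o,y)\mapsto\exp_o^{-1}y$ are smooth; the pairs that occur range over compact sets ($o\in X$, distance at most $\rho$, both points in the same $\mathcal K_s$); and the $I_o$ are isometries. Hence the first and second derivatives of $\Phi_1$ and $\Phi_3$ at the points that occur are bounded independently of $o,o',\varepsilon$. The map $\Phi_2$ is one of finitely many maps. It is $C^{1+\alpha}$, because by the chain rule a composition of $C^{1+\alpha}$ maps is $C^{1+\alpha}$, and it is evaluated only on the compact set $\chi_s(\mathcal K_s\cap X_n\cap T^{-n}\mathcal K_{s'})$, on which the bounded, locally $\alpha$-H\"older function $D\Phi_2$ is $\alpha$-H\"older. Now $DF=(D\Phi_3\circ\Phi_2\Phi_1)(D\Phi_2\circ\Phi_1)\,D\Phi_1$. All three factors are uniformly bounded. The first and third, and $\Phi_1$ itself, are $C^1$ on the convex set $\varepsilon B$ with uniformly bounded derivatives, hence uniformly Lipschitz, and therefore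 uniformly $\alpha$-H\"older on this set of diameter less than $1$. The second is an $\alpha$-H\"older function of a Lipschitz function.
\end{proof}

Choose $\varepsilon=\varepsilon_n\le\varepsilon'$ with $4e^{n\tau}H_n\varepsilon^\alpha\le\zeta_0$, where $\zeta_0$ is the constant of Proposition~\ref{prop:cover}. Let $\pi$, $\mathcal P$, $\nu'$, $\nu$ be as in Proposition~\ref{prop:key}. For $a\in\mathcal P$ fix $o_a\in\pi(a)$ and put $\psi_a=\varepsilon^{-1}\mathbf k_{o_a}$. Then $\psi_a^{-1}(B)=B(o_a,\varepsilon)\supset\pi(a)$. If $a\cap T'^{-n}a'\ne\emptyset$, then $(o_a,o_{a'})$ is an $\varepsilon$-transition, and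
\[
g_{aa'}=\psi_{a'}T^n\psi_a^{-1}:B\to\mathbb R^d,\qquad Dg_{aa'}(v)=DF(\varepsilon v),
\]
satisfies \eqref{eq:hyp} with $\zeta=H_n\varepsilon^\alpha$. The invertibility of $DT$ is used here, in the second part of \eqref{eq:hyp}: the smallest singular value is at least $e^{-n\tau}/4$, and $\varepsilon$ is chosen after $n$ to beat it.

\subsection*{Drops along orbits}
Fix $m\ge1$, put $N=n(m+1)$, and let $O_0$ be an orthogonal matrix, to be chosen. For $x'\in X'$ and $0\le i\le m$ let $a_i\in\mathcal P$ be the element containing $T'^{in}x'$ and $x_i=\psi_{a_i}(T^{in}\pi x')\in B$. For $0\le i\le m-1$ let $g_i=g_{a_ia_{i+1}}$, so that $x_{i+1}=g_i(x_i)$, and let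
\[
G_i=Dg_i(x_i),\qquad G_iO_i=O_{i+1}L_i,\qquad D_i=D(L_i),\qquad k_i=\lceil D_i\rceil,
\]
with $O_i,L_i$ as in \eqref{eq:frames}. On each set where $(a_0,\dots,a_m)$ is constant these are built from continuous functions of $(O_0,x_0)$, so $D_i$ is a Borel function of $(O_0,x')$. Since $\|L_i\|,\|L_i^{-1}\|\le4e^{n\tau}$ and $1/(L_i)_{jj}$ is an entry of $L_i^{-1}$, we have $D^j(L_i)\le2j\log(4e^{n\tau})$ and $D_i\le d^2(n\tau+2)$. So $k_i$ takes at most
\[
V_n=d^2(n\tau+2)+2
\]
values. Recording the $k_i$ will cost $\log V_n=O(\log n)$ per block of $n$ iterates, which is negligible.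

Let $G=G_{m-1}\cdots G_0$. Then $GO_0=O_mL_{m-1}\cdots L_0$, and the product of the $L_i$ is upper$^+$ with diagonal entries $\prod_i(L_i)_{jj}$. Hence $|\Lambda^jG(O_0e_1\wedge\dots\wedge O_0e_j)|=\prod_i(L_i)_{11}\cdots(L_i)_{jj}$. Also $\|\Lambda^jL_i\|=\|\Lambda^jG_i\|$. Summing the definitions of the drops,
\begin{equation}\label{eq:telescope}
\sum_{i<m}D_i=\sum_{i<m}\sum_{j<d}\log\|\Lambda^jG_i\|-\sum_{j<d}\log\bigl|\Lambda^jG(O_0e_1\wedge\dots\wedge O_0e_j)\bigr| .
\end{equation}
We want to replace the last sum by $\sum_{j<d}\log\|\Lambda^jG\|$. The matrix $G$ depends on $x'$, while Proposition~\ref{prop:cover} needs one initial frame for all points, and no single frame need be good for every $G$. A random frame is good on average, with a loss that does not depend on $G$.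

\begin{lemma}\label{lem:average}
There is $c_3=c_3(d)<\infty$ such that for every invertible matrix $G$, with $dO$ the Haar probability on the orthogonal group,
\[
\int\sum_{j<d}\Bigl(\log\|\Lambda^jG\|-\log\bigl|\Lambda^jG(Oe_1\wedge\dots\wedge Oe_j)\bigr|\Bigr)\,dO\le c_3 .
\]
\end{lemma}

\begin{proof}
Fix $j<d$. Let $f_1,\dots,f_d$ be an orthonormal eigenbasis of $G^TG$ with eigenvalues $\sigma_1^2\ge\dots\ge\sigma_d^2$. The vectors $Gf_b/\sigma_b$ are orthonormal, so $\Lambda^jG$ maps the orthonormal basis $f_{b_1}\wedge\dots\wedge f_{b_j}$ ($b_1<\dots<b_j$) to orthogonal vectors, and $f_1\wedge\dots\wedge f_j$ to one of length $\|\Lambda^jG\|$. Hence $|\Lambda^jG\,\omega|\ge\|\Lambda^jG\|\,|\langle\omega,f_1\wedge\dots\wedge f_j\rangle|$ for every $\omega$. For $\omega=Oe_1\wedge\dots\wedge Oe_j$ the inner product is $\det(F^TO)_{[j]}$, where $F$ has columns $f_b$ and $[j]$ denotes the upper-left $j\times j$ block. As $F^TO$ is again Haar distributed, it suffices to show $\int-\log|\det O_{[j]}|\,dO<\infty$.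

Let $\Gamma$ be a matrix with independent standard Gaussian entries and $\Gamma=OR$ with $O$ orthogonal and $R$ upper$^+$ ($\Gamma$ is invertible almost surely). The law of $\Gamma$ is invariant under left multiplication by orthogonal matrices and the factorization is unique, so $O$ is Haar distributed. Since $R$ is upper triangular, $\Gamma_{[j]}=O_{[j]}R_{[j]}$. Moreover $|\det\Gamma_{[j]}|=\delta_1\cdots\delta_j$, where $\delta_b$ is the distance in $\mathbb R^j$ from the $b$-th column of $\Gamma_{[j]}$ to the span of the preceding columns. Thus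
\[
0\le-\log|\det O_{[j]}|=\sum_{b\le j}\log R_{bb}-\sum_{b\le j}\log\delta_b\le\sum_{b\le j}|\Gamma e_b|+\sum_{b\le j}\max(0,-\log\delta_b),
\]
using $\log R_{bb}\le R_{bb}\le|Re_b|=|\Gamma e_b|$. The first sum is integrable. For fixed values of the preceding columns, pick a unit vector orthogonal to them; $\delta_b$ is at least the absolute value of the component of the $b$-th column along it, which is a standard Gaussian $\gamma$, and $\max(0,-\log|\gamma|)$ is integrable. Fubini's theorem finishes the proof.
\end{proof}

The matrices $G_i$ and $G$ do not depend on $O_0$, and $\sum_iD_i$ is a bounded Borel function of $(O_0,x')$. Integrate \eqref{eq:telescope} against $dO_0\,d\nu'$, apply Lemma~\ref{lem:average} for each $x'$, and choose $O_0$, depending on $\nu'$ and $m$, at which the $\nu'$-integral is at most its average. Because $\det G=\prod_i\det G_i$, the determinant terms of \eqref{eq:a} may be inserted at no cost, and we obtain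
\[
\int\sum_{i<m}D_i\,d\nu'\le\sum_{i<m}\int a(G_i)\,d\nu'-\int a(G)\,d\nu'+c_3 .
\]
Now $G_i=J\,D_yT^nJ'$ with $y=T^{in}\pi x'$, where $J$ and $J'$ are derivatives of maps $\mathbf k_{o'}$ and $\mathbf k_o^{-1}$, the factors $\varepsilon^{\pm1}$ canceling. In the same way $G=J\,D_{\pi x'}T^{nm}J'$, since the intermediate charts cancel in the product. The maps $J,J'$ and their inverses have norm at most $2$, so by \eqref{eq:aprop} each has anisotropy at most $\frac12c'$ with $c'=d(d-1)\log2$. By subadditivity $a(G_i)\le a_n(T^{in}\pi x')+c'$, and $a_{nm}(\pi x')=a(J^{-1}GJ'^{-1})\le a(G)+c'$. Using invariance of $\nu$ and $\int a_{nm}\,d\nu\ge nmA(\nu)$,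
\begin{equation}\label{eq:drops}
\int\sum_{i<m}D_i\,d\nu'\le m\Bigl(\int a_n\,d\nu-nA(\nu)\Bigr)+(m+1)(c'+c_3).
\end{equation}

\subsection*{The entropy count}
Let $\mathcal Q$ be a finite Borel partition of $X$ whose elements have $\nu$-null boundaries in $X$. Let $\delta>0$ and choose $\kappa\in(0,1]$ with $2\varepsilon\kappa e^{n\tau}<\delta$. We bound $H(\pi^{-1}\mathcal Q^N|\mathcal P^N)$, all entropies being taken with respect to $\nu'$, by revealing first the drops, then a thin set, and then what is left of the $\mathcal Q$-name.

Let $\mathcal D$ be the partition of $X'$ by the value of $(k_0,\dots,k_{m-1})$. On an element of $\mathcal P^N\vee\mathcal D$ the sets $a_0,\dots,a_m$, the maps $g_i$ and the integers $k_i$ are fixed, and $x_0=\psi_{a_0}\pi x'$ lies in the corresponding set $\Omega$ of Section~\ref{sec:covering}. Pulling back the partition of Proposition~\ref{prop:cover} by $\psi_{a_0}\pi$, we obtain a finite Borel partition $\mathcal W$ of $X'$ that refines $\mathcal P^N\vee\mathcal D$ and has at most $C_1\kappa^{-d}\prod_iC_2e^{C_*k_i}$ elements inside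 each element of $\mathcal P^N\vee\mathcal D$. If $x',y'$ lie in one element of $\mathcal W$, then $|x_i-y_i|\le\kappa$ for $0\le i\le m$. The segment from $x_i$ to $y_i$ lies in $B$, and its image under $\psi_{a_i}^{-1}$ is a curve in $B(o_{a_i},\varepsilon)\subset X_n$ of length at most $2\varepsilon\kappa$ from $T^{in}\pi x'$ to $T^{in}\pi y'$. Applying $T^t$, $0\le t<n$, and \eqref{eq:ntau},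
\begin{equation}\label{eq:close}
\operatorname{dist}(T^t\pi x',T^t\pi y')<\delta\qquad(0\le t<N).
\end{equation}
By (H1) twice and (H2),
\[
H(\pi^{-1}\mathcal Q^N|\mathcal P^N)\le H(\mathcal D)+H(\mathcal W|\mathcal P^N\vee\mathcal D)+H(\pi^{-1}\mathcal Q^N|\mathcal W).
\]
The first term is at most $\log\#\mathcal D\le m\log V_n$. By (H3) and $k_i\le D_i+1$, the second is at most
\[
\log(C_1\kappa^{-d})+m(\log C_2+C_*)+C_*\int\sum_{i<m}D_i\,d\nu' .
\]
For the third, let $V_\delta$ be the set of $x\in X$ for which some $y\in X$ with $\operatorname{dist}(x,y)<\delta$ lies in a different element of $\mathcal Q$. It is the union over $q\in\mathcal Q$ of the intersection of $q$ with the open $\delta$-neighborhood of $X\setminus q$, hence Borel; and as $\delta\downarrow0$ it decreases to a subset of the union of the boundaries, so $\nu(V_\delta)\to0$. By \eqref{eq:close}, within one element of $\mathcal W$ all points $x'$ with $T^t\pi x'\notin V_\delta$ have $T^t\pi x'$ in the same element of $\mathcal Q$. By (H1), (H4) for each $t<N$, and invariance, the third term is at most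 $N\bigl[H_2(\nu(V_\delta))+\nu(V_\delta)\log\#\mathcal Q\bigr]$.

On the other side, $H(\pi^{-1}\mathcal Q^N|\mathcal P^N)=H\bigl((\pi^{-1}\mathcal Q\vee\mathcal P)^N\bigr)-H(\mathcal P^N)$, so
\[
\lim_{N}\frac1NH(\pi^{-1}\mathcal Q^N|\mathcal P^N)=h_{\nu'}(T',\pi^{-1}\mathcal Q\vee\mathcal P)-h_{\nu'}(T',\mathcal P)\ge h_\nu(T,\mathcal Q)-h_{\nu'}(T',\mathcal P).
\]
Insert \eqref{eq:drops}, divide by $N=n(m+1)$, and let $m\to\infty$ with $n,\mathcal Q,\delta,\kappa$ fixed. The frame $O_0$ changes with $m$, but it appears neither in the quantity being bounded nor in the bounds. The term $\log(C_1\kappa^{-d})$ is paid once and disappears in the limit; this is why Proposition~\ref{prop:cover} separates $\kappa$ from the cost per step. Letting then $\delta\to0$,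
\[
h_\nu(T,\mathcal Q)-h_{\nu'}(T',\mathcal P)\le C_*\Bigl(\frac1n\int a_n\,d\nu-A(\nu)\Bigr)+\omega_n,\qquad\omega_n=\frac{\log V_n+C_4}n,
\]
where $C_4=\log C_2+C_*(1+c'+c_3)$ depends only on $d$ and $\alpha$. As $\log V_n=O(\log n)$, $\omega_n\to0$.

It remains to see that $h(\nu)$ is the supremum of $h_\nu(T,\mathcal Q)$ over such $\mathcal Q$. About each point of $X$, all but countably many spheres are $\nu$-null, so $X$ is covered by finitely many balls of arbitrarily small radius with null boundaries, and they generate partitions $\mathcal Q$ with null boundaries and arbitrarily small diameter. Given a finite Borel partition $\mathcal R$ of $X$, choose by regularity a compact subset of each element so that the complement $V$ of their union has small measure. If $\operatorname{diam}\mathcal Q$ is less than the distances between these compact sets, (H4) gives $H(\mathcal R|\mathcal Q)\le H_2(\nu(V))+\nu(V)\log\#\mathcal R$, and $h_\nu(T,\mathcal R)\le h_\nu(T,\mathcal Q)+H(\mathcal R|\mathcal Q)$. Since $\nu(V)$ is arbitrarily small, the supremum is $h(\nu)$. This proves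 Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:main} and~\ref{thm:answer}. \qed

\begin{thebibliography}{9}

\bibitem{BD}
Boyle and Downarowicz, \emph{The entropy theory of symbolic extensions}, Invent. Math. \textbf{156} (2004).

\bibitem{DH}
Downarowicz and Huczek, \emph{Zero-dimensional principal extensions}, Acta Appl. Math. \textbf{126} (2013).

\bibitem{OP}
\emph{Open Problems in Symbolic Dynamics},
\texttt{https://math.umd.edu/\textasciitilde mmb/papers/ppost3nov2007.pdf}.

\end{thebibliography}
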